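# Multiplicity lists of trees and the degrees of their high degree vertices

## A guess: one multiple eigenvalue for each high degree vertex

Let $G$ be a simple undirected graph on $n$ vertices. Write $\mathcal S(G)$ for the set of real symmetric $n\times n$ matrices $A=(a_{ij})$ whose graph is $G$: for $i\ne j$ we have $a_{ij}\neq0$ if and only if $\{i,j\}$ is an edge, and the diagonal entries are arbitrary real numbers. The **unordered multiplicity list** of $A$ is the multiset of multiplicities of its distinct eigenvalues; these numbers sum to $n$. A vertex of a tree has **high degree** if its degree is at least $3$. The problem, which comes from "The implicit construction of multiplicity lists for classes of trees and verification of some conjectures", is the following.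

**Degree conjecture.** Let $T$ be a tree whose high degree vertices have degrees $d_1\ge d_2\ge\dots\ge d_k>2$. Then some $A\in\mathcal S(T)$ has the unordered multiplicity list $d_1-1,\dots,d_k-1,1,\dots,1$, where the number of $1$'s is whatever makes the sum equal to the number of vertices.

One would guess that the answer is yes, and even how to get it. Remove a high degree vertex $w$ from $T$. The tree falls into $d_w=\deg w$ pieces, the *branches at $w$*. If one number $\lambda_w$ is an eigenvalue of $A$ restricted to each branch, then $\lambda_w$ has multiplicity at least $d_w$ after row and column $w$ are deleted. Deleting one row and column changes a multiplicity by at most $1$, so $\lambda_w$ has multiplicity at least $d_w-1$ in $A$. So give every high degree vertex its own number $\lambda_w$, and make $\lambda_w$ an eigenvalue of all branches at $w$.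

The counts fit. Let $n\ge2$, let $\ell$ be the number of leaves and $D$ the number of vertices of degree $2$. Then $n=\ell+D+k$ and $2(n-1)=\ell+2D+\sum_i d_i$; subtracting,
$$n=D+2+\sum_{i=1}^k(d_i-1). \tag{1}$$
So exactly $D+2$ eigenvalues are left over, and they should be simple and different from the $\lambda_w$.

Let us test this by hand.

*Paths* ($k=0$). For $A\in\mathcal S(P_n)$, the equation $Az=xz$, read from one end of the path, determines $z$ from its first entry. All eigenspaces have dimension $1$, and the list is $1,\dots,1$.

*Stars.* In $K_{1,d}$, $d\ge3$, give all leaves the diagonal entry $\lambda$, the center the entry $a$, and all edges the entry $1$. Vectors that vanish at the center and whose leaf entries sum to $0$ are eigenvectors for $\lambda$; they form a space of dimension $d-1$. The other two eigenvalues are the roots of $(x-a)(x-\lambda)=d$; they are distinct, and neither equals $\lambda$. The list is $d-1,1,1$.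

*A double star.* Let $v,w$ be adjacent, each with two further neighbors, all of them leaves. Here $d_v=d_w=3$, and we want $2,2,1,1$. Put all edge entries equal to $1$, give the leaves at $v$ the entry $\lambda$, the leaves at $w$ the entry $\mu$, and give $v,w$ the entries $a,b$. The number $\lambda$ must be an eigenvalue of the branch $\{w\}\cup\{\text{leaves at }w\}$, and $\mu$ of the branch $\{v\}\cup\{\text{leaves at }v\}$:
$$(\lambda-b)(\lambda-\mu)=2,\qquad(\mu-a)(\mu-\lambda)=2 .$$
With $\lambda=1$, $\mu=-1$ this gives $a=b=0$. So $1$ and $-1$ have multiplicity at least $2$. The trace is $0$, so the two remaining eigenvalues are $\pm\nu$; the trace of $A^2$ is $4+2\cdot5=14$, so $4+2\nu^2=14$ and $\nu=\sqrt5$. The spectrum is $1,1,-1,-1,\sqrt5,-\sqrt5$, and the list is $2,2,1,1$.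

The last case was easy because the condition at $v$ involves $b$ but not $a$, and the condition at $w$ involves $a$ but not $b$. In general the condition at $w$ involves every branch at $w$, and together the branches are all of $T-w$. Already for three high degree vertices $u,v,w$ in a row, the diagonal entry at $v$ occurs in the condition at $u$ and in the condition at $w$. Solving equation after equation is then no plan. We need a way to satisfy all conditions at once, with nonzero edge entries.

## Two theorems: prescribed simple eigenvalues and split multiplicities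

The guess is right, and more holds. Let $T$ be a tree on $n\ge2$ vertices (for $n=1$ the list is $1$ and there is nothing to prove). Let $v_1,\dots,v_k$ ($k\ge0$) be its high degree vertices, $d_i=\deg v_i$, and let $D$ be the number of vertices of degree $2$.

**Theorem A.** For every set $\Gamma$ of $D+2$ distinct reals there are $A\in\mathcal S(T)$, with all edge entries positive, and distinct reals $\lambda_1,\dots,\lambda_k\notin\Gamma$, such that the spectrum of $A$ consists of $\lambda_i$ with multiplicity exactly $d_i-1$ ($1\le i\le k$) and the elements of $\Gamma$, each simple. In particular the degree conjecture holds for all trees.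

**Theorem B.** For each $i$ let $d_i=s_{i,1}+\dots+s_{i,p_i}$ with positive integers $s_{i,j}$, and let $\Gamma$ be a set of $D+2$ distinct reals. There is $A\in\mathcal S(T)$ having distinct eigenvalues of multiplicities $s_{i,j}-1$ (one for each pair $i,j$ with $s_{i,j}\ge2$), all its other eigenvalues being simple, the elements of $\Gamma$ among them. In particular, for any $1\le m_i\le d_i-1$, the list $m_1,\dots,m_k,1,\dots,1$ is realized. For stars $K_{1,d}$, $d\ge3$, the lists obtained this way are all the possible lists.

For $K_{1,4}$, for example, the partition $4$ gives the list $3,1,1$; the partition $3+1$ gives $2,1,1,1$; and $2+2$, $2+1+1$, $1+1+1+1$ all give $1,1,1,1,1$.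

## Interlacing, simple eigenvalues, and one use of the implicit function theorem

For a symmetric matrix $M$ and a set $U$ of indices, $M[U]$ is the principal submatrix on $U$, and $M(w)$ is $M$ with row and column $w$ deleted. We use three textbook facts.

**Interlacing.** If $\beta_1\le\dots\le\beta_n$ and $\eta_1\le\dots\le\eta_{n-1}$ are the eigenvalues of $M$ and $M(w)$, then $\beta_l\le\eta_l\le\beta_{l+1}$ for all $l$. In particular the multiplicity of a number as an eigenvalue changes by at most $1$ when we pass from $M$ to $M(w)$.

**Continuity.** Let $x$ be a simple eigenvalue of $M_0$. For symmetric $M$ near $M_0$ there is exactly one eigenvalue near $x$; it is simple, it depends analytically on $M$ (it is a simple root of the characteristic polynomial), and its eigenprojection depends continuously on $M$. The eigenvector $y$ is nonzero at an index $v$ exactly when the diagonal entry of the projection at $v$, which is $y(v)^2/|y|^2$, is nonzero. So "the eigenvector is nonzero at $v$" persists for $M$ near $M_0$. If $x$ is not an eigenvalue of $M_0$, then $M$ near $M_0$ has no eigenvalue near $x$.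

**Correction.** Let $F$ be an analytic map from a neighborhood of $A_0$ in a finite-dimensional real vector space $V$ to $\mathbb R^N$, and let $V_0\subset V$ be a subspace such that $DF(A_0)|_{V_0}$ is surjective. Let $P(s)\in V$ and $\tau(s)\in\mathbb R^N$ be analytic in $s\in\mathbb R^q$ near $0$, with $P(0)=A_0$, $\tau(0)=F(A_0)$. Then there is an analytic $X(s)\in V_0$ with $X(0)=0$ and $F(P(s)+X(s))=\tau(s)$ for $s$ near $0$. To see this, choose $V_1\subset V_0$ on which $DF(A_0)$ is bijective and apply the analytic implicit function theorem (IFT) to $(s,X)\mapsto F(P(s)+X)-\tau(s)$ with $X\in V_1$.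

## Eigenvectors at a cut vertex

Interlacing gives lower bounds. We also need exact multiplicities, and a test for an eigenvector to be nonzero at a vertex.

**Lemma 2.** Let $M$ be a real symmetric matrix indexed by $\{c\}\sqcup U_1\sqcup\dots\sqcup U_m$ whose only nonzero entries between different parts are $M_{c,e_i}=M_{e_i,c}=b_i\neq0$, with $e_i\in U_i$. Let $x\in\mathbb R$.

(a) Suppose $x$ is an eigenvalue of exactly $s\ge1$ of the $M[U_i]$, and for each of these it is simple with eigenvector $y_i$ satisfying $y_i(e_i)\ne0$. Then $x$ has multiplicity exactly $s-1$ in $M$.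

(b) Suppose $x$ is an eigenvalue of at most one $M[U_i]$, and in that case it is simple with eigenvector $y_i$, $y_i(e_i)\ne0$. Then every eigenvector $z\ne0$ of $M$ for $x$ has $z_c\neq0$.

*Proof.* (a) Let $Mz=xz$. The rows in $U_i$ say
$$(M[U_i]-x)\,z|_{U_i}=-z_cb_i\mathbf 1_{e_i}.$$
Take one of the $s$ indices and pair with $y_i$. The left side gives $0$, because $M[U_i]-x$ is symmetric and kills $y_i$. Hence $z_cb_iy_i(e_i)=0$, so $z_c=0$. Now $z|_{U_i}\in\ker(M[U_i]-x)$ for all $i$, so $z|_{U_i}=t_iy_i$ for the $s$ indices and $z|_{U_i}=0$ for the others. Row $c$ says $\sum b_it_iy_i(e_i)=0$. Conversely, every such $z$ is a solution. This is one linear equation with nonzero coefficients in $s$ unknowns, so the solution space has dimension $s-1$.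

(b) Suppose $z_c=0$. Then $z|_{U_j}\in\ker(M[U_j]-x)$ for all $j$, so either $z=0$, or $z$ is supported in the one $U_i$ with $z|_{U_i}=ty_i$. In the second case row $c$ gives $b_ity_i(e_i)=0$, so $t=0$ and again $z=0$. $\square$

## Rooted trees and the count of simple eigenvalues

We want an induction along the tree, so we root it. The choice of root makes the branching vertices exactly the high degree ones.

Root $T$ at a leaf $\rho$. For a vertex $c$, let $T_c$ be the set of descendants of $c$, including $c$, and $\mathrm{ch}(c)$ the set of its children. Call $c$ *terminal*, *passing* or *branching* if it has $0$, $1$ or at least $2$ children. Every vertex other than $\rho$ has one parent, and $\rho$ has exactly one child. So the branching vertices are the high degree vertices, with $d_w=\deg w=|\mathrm{ch}(w)|+1$, and the passing vertices are $\rho$ and the vertices of degree $2$. Let $H(c)$ be the set of branching vertices in $T_c$, let $p(c)$ be the number of passing vertices in $T_c$, and put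
$$q(c)=p(c)+1+[c\text{ branching}],$$
where $[\cdot]$ is $1$ if the statement holds and $0$ otherwise. For example, $q(c)=1$ for a terminal vertex, and $q(c)=2$ if all children of the branching vertex $c$ are terminal.

**Lemma 1.** $|T_c|=q(c)-[c\text{ branching}]+\sum_{w\in H(c)}(d_w-1)$.

*Proof.* Each vertex of $T_c$ except $c$ is a child of exactly one vertex of $T_c$, so $|T_c|-1=\sum_{w\in T_c}|\mathrm{ch}(w)|=p(c)+\sum_{w\in H(c)}(d_w-1)$. $\square$

Let $\mathrm{Sym}(c)$ be the space of real symmetric matrices indexed by $T_c$ whose off-diagonal entries vanish at non-edges. Edge entries may be $0$ here; $\mathcal S(T_c)$ is an open subset of $\mathrm{Sym}(c)$.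

## Good pairs: what a subtree must carry upward

Which properties of $A[T_c]$ should the induction hand up? Each $w$ in $T_c$ wants $\lambda_w$ in its branches: the $T_e$ with $e\in\mathrm{ch}(w)$ and, above $w$, the set $T_c\setminus T_w$. A vertex above $c$ will also want prescribed eigenvalues of $T_c$ itself, so we ask for a freely prescribed set $\Gamma$ of simple eigenvalues. To use Lemma 2 we need the eigenvectors to be nonzero at the right places. And when $T_c$ is attached to something, all these eigenvalues will move a little and must be corrected, so we ask that they can be moved independently.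

**Definition.** Let $\Gamma$ be a set of $q(c)$ distinct reals, $A\in\mathcal S(T_c)$, and $\lambda:H(c)\to\mathbb R$. The pair $(A,\lambda)$ is *$\Gamma$-good for $c$* if:

* (G0) the $\lambda_w$ are distinct and not in $\Gamma$;
* (G1) for $w\in H(c)$ and $e\in\mathrm{ch}(w)$, $\lambda_w$ is a simple eigenvalue of $A[T_e]$, with eigenvector nonzero at $e$;
* (G2) for $w\in H(c)\setminus\{c\}$, $\lambda_w$ is a simple eigenvalue of $A[T_c\setminus T_w]$, with eigenvector nonzero at the parent of $w$;
* (G3) each $\gamma\in\Gamma$ is a simple eigenvalue of $A$, with eigenvector nonzero at $c$;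
* (G4) the map $\theta$ defined next has surjective derivative at $A$.

Let $I(c)$ be the index set consisting of the triples $(1,w,e)$ of (G1), the pairs $(2,w)$ of (G2), and the pairs $(3,\gamma)$ with $\gamma\in\Gamma$. For $B\in\mathrm{Sym}(c)$ near $A$ let $\theta_\iota(B)$, $\iota\in I(c)$, be the eigenvalue of $B[T_e]$ near $\lambda_w$, of $B[T_c\setminus T_w]$ near $\lambda_w$, or of $B$ near $\gamma$, respectively. These are simple and analytic, so $\theta=(\theta_\iota)$ is an analytic map from a neighborhood of $A$ in $\mathrm{Sym}(c)$ to $\mathbb R^{I(c)}$.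

**Example 1.** Let $c$ have two children, both terminal. Then $q(c)=2$; let $\Gamma=\{\gamma_1<\gamma_2\}$. Choose any $\mu$ with $\gamma_1<\mu<\gamma_2$, and give both leaves the diagonal entry $\mu$, the vertex $c$ the entry $a=\gamma_1+\gamma_2-\mu$, and both edges the entry $b>0$ with $2b^2=(\mu-\gamma_1)(\gamma_2-\mu)$. The eigenvalues are $\mu$ and the roots of $(x-a)(x-\mu)=2b^2$, whose sum is $a+\mu=\gamma_1+\gamma_2$ and whose product is $a\mu-2b^2=\gamma_1\gamma_2$. So the spectrum is $\gamma_1,\mu,\gamma_2$. With $\lambda_c=\mu$, (G0) and (G1) are clear and (G2) is empty. For (G3): an eigenvector $z$ for $\gamma\in\Gamma$ with $z_c=0$ would satisfy $(\gamma-\mu)z_e=0$ at the leaves, so $z=0$. For (G4): moving the leaf entries moves the two coordinates $(1,c,e)$ in an arbitrary way. With the leaf entries fixed, vary $a$ and the common edge entry $b$: the sum and the product of the two other eigenvalues are $a+\mu$ and $a\mu-2b^2$, with Jacobian determinant $-4b\ne0$; since $\gamma_1\neq\gamma_2$, sum and product are local coordinates for the two eigenvalues. So $D\theta$ is surjective. At $b=0$ this determinant vanishes.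

**Example 2.** Root the double star of the first section at a leaf $\rho$ of $v$. Then $q(\rho)=2$, and with $\Gamma=\{\sqrt5,-\sqrt5\}$, $\lambda_v=1$, $\lambda_w=-1$ the first conditions can be read off. For $w$, the leaves below have entry $-1$, and $A[T_\rho\setminus T_w]$, the matrix of $v$ and its two leaves, has eigenvalues $1$ and the roots $2,-1$ of $x(x-1)=2$; the eigenvector for $-1$ is nonzero at $v$, since otherwise it would vanish at the leaves too. For $v$, the leaf below and $\{\rho\}=T_\rho\setminus T_v$ have entry $1$, and $A[T_w]$ has the eigenvalues $-1$ and the roots $1,-2$ of $x(x+1)=2$; the eigenvector for $1$ is nonzero at $w$ for the same reason.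

Goodness determines the whole spectrum.

**Lemma 3.** If $(A,\lambda)$ is $\Gamma$-good for $c$, the spectrum of $A$ is exactly: $\Gamma$ (each simple), $\lambda_w$ with multiplicity $d_w-1$ for $w\in H(c)\setminus\{c\}$, and, if $c$ is branching, $\lambda_c$ with multiplicity $d_c-2\ge1$.

*Proof.* For $w\in H(c)\setminus\{c\}$, deleting $w$ from $T_c$ leaves the $d_w$ pieces $T_e$ ($e\in\mathrm{ch}(w)$) and $T_c\setminus T_w$, each having $\lambda_w$ as an eigenvalue. By interlacing, the multiplicity of $\lambda_w$ in $A$ is at least $d_w-1$. If $c$ is branching, deleting $c$ leaves $d_c-1$ pieces with eigenvalue $\lambda_c$, so its multiplicity is at least $d_c-2$. All these numbers and the $q(c)$ elements of $\Gamma$ are distinct by (G0). The lower bounds sum to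
$$\sum_{w\in H(c)}(d_w-1)-[c\text{ branching}]+q(c)=|T_c|$$
by Lemma 1. So all are equalities. $\square$

It remains to produce good pairs.

**Proposition.** For every vertex $c$, every set $\Gamma$ of $q(c)$ distinct reals and every finite $Z\subset\mathbb R$, there is a $\Gamma$-good pair $(A,\lambda)$ for $c$ with positive edge entries and $\lambda_w\notin Z$ for all $w\in H(c)$.

The proof is by induction on $|T_c|$. The set $Z$ lets us keep the numbers chosen in different subtrees apart.

## Growing an edge from zero: terminal and passing vertices

The first approach to try is perturbation. Set the edge entries between $c$ and its children equal to $0$. The matrix is then a direct sum of $(a)$ and matrices $A_i$ on the subtrees $T_{e_i}$, and all conditions become statements about the summands. Then make the edge entries a small $\varepsilon>0$ and repair the eigenvalues with the Correction fact. At terminal and passing vertices this works.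

**Case 1: $c$ terminal.** Here $q(c)=1$, $H(c)=\emptyset$, $\Gamma=\{\gamma\}$. Take $A=(\gamma)$. The map $\theta$ is the single entry, so (G4) holds.

**Case 2: $c$ passing, with child $e$.** Here $q(c)=p(c)+1=p(e)+2$ and $H(c)=H(e)$.

**Step 2.1: the decoupled matrix.** We choose it so that every required eigenvalue is present and simple.

* If $e$ is branching, then $q(e)=q(c)$. Put $\Gamma_e=\Gamma$. By induction let $(A_e,\lambda)$ be $\Gamma$-good for $e$ with positive edge entries and $\lambda_w\notin Z$. Put $a=\lambda_e$; it is not in $\Gamma$ by (G0).
* If $e$ is not branching, then $q(e)=q(c)-1$. Pick $\gamma_*\in\Gamma$ and put $\Gamma_e=\Gamma\setminus\{\gamma_*\}$. Let $(A_e,\lambda)$ be $\Gamma_e$-good for $e$ with positive edge entries and $\lambda_w\notin Z\cup\{\gamma_*\}$. Put $a=\gamma_*$.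

Let $A_0=(a)\oplus A_e\in\mathrm{Sym}(c)$, with entry $0$ at the edge $ce$, and $\mathrm{Sym}_0=\mathbb R\oplus\mathrm{Sym}(e)$. At $A_0$ each index of $I(c)$ belongs to a simple eigenvalue of its submatrix:

* $(1,w,e')$: inherited from $A_e$.
* $(2,w)$, $w\ne e$: the submatrix is $(a)\oplus A_e[T_e\setminus T_w]$, and $a\ne\lambda_w$ (by (G0) for $A_e$ if $e$ is branching, by the choice $\lambda_w\neq\gamma_*$ if not).
* $(2,e)$, if $e$ is branching: $T_c\setminus T_e=\{c\}$ and $a=\lambda_e$.
* $(3,\gamma)$, $\gamma\in\Gamma_e$: simple in $A_e$, and $a\ne\gamma$.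
* $(3,\gamma_*)$, if $e$ is not branching: it equals $a$, and $\gamma_*\notin\mathrm{spec}\,A_e$ by Lemma 3.

So $\theta$ is defined and analytic near $A_0$.

**Step 2.2: independence at the decoupled matrix.** For $(b)\oplus B_e$ near $A_0$, each coordinate of $\theta$ comes from the summand named in the list. So on $\mathrm{Sym}_0$ the map $\theta$ is, up to relabeling coordinates,
$$(b)\oplus B_e\mapsto(b,\theta^{(e)}(B_e)),$$
where $\theta^{(e)}$ is the map of (G4) for $e$, and the coordinate $b$ is $\theta_{(2,e)}$ or $\theta_{(3,\gamma_*)}$. By (G4) for $A_e$, $D\theta|_{\mathrm{Sym}_0}$ is surjective at $A_0$.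

**Step 2.3: switching on the edge.** Let $E$ have entries $1$ at $(c,e),(e,c)$ and $0$ elsewhere. By the Correction fact there is an analytic $X(\varepsilon)\in\mathrm{Sym}_0$, $X(0)=0$, with $\theta(A_0+\varepsilon E+X(\varepsilon))=\theta(A_0)$. Take $A=A_0+\varepsilon E+X(\varepsilon)$ with $\varepsilon>0$ small. Its entry at $ce$ is $\varepsilon$, and its other edge entries are close to those of $A_e$; all are positive.

**Step 2.4: goodness.** We check (G0)–(G4) for $(A,\lambda)$.

(G0) holds by the choice of $\lambda$. (G4) holds because surjectivity of $D\theta$ is an open condition. In (G1)–(G3) the eigenvalues are right and simple, by the definition of $\theta$. The nonvanishing in (G1) and (G2) holds at $A_0$: it is inherited from $A_e$, except for $(2,e)$, where the eigenvector is $\mathbf 1_c$ and $c$ is the parent of $e$. By continuity it holds at $A$.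

The nonvanishing in (G3) is false at $A_0$ for $\gamma\in\Gamma_e$, since the eigenvector lives on $T_e$; it is the nonzero edge that gives it. Apply Lemma 2(b) to $A$ with $m=1$, $U_1=T_e$. For $\gamma\in\Gamma_e$: by (G3) for $A_e$ and continuity, if $\gamma$ is an eigenvalue of $A[T_e]$ at all, it is simple with eigenvector nonzero at $e$. The number $\gamma_*$ is not an eigenvalue of $A[T_e]$, by continuity. So in all cases the eigenvector of $A$ is nonzero at $c$. This finishes Case 2.

For two vertices the whole procedure reads: start from $\mathrm{diag}(\gamma_*,\gamma)$, switch on $\varepsilon$, and correct the diagonal to $\gamma_*+x,\ \gamma-x$ with $x(\gamma-\gamma_*)-x^2=\varepsilon^2$, which keeps trace and determinant.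

## A decoupled branching vertex has one eigenvalue too few

Try the same at a branching vertex $c$ with children $e_1,\dots,e_m$, $m=d_c-1\geq2$. Suppose a matrix in $\mathrm{Sym}(c)$ with all entries at the edges $ce_i$ equal to $0$ satisfied all the eigenvalue demands in (G0)–(G3). Being block diagonal, it has $\lambda_c$ with multiplicity at least $m$, once for each $T_{e_i}$. By interlacing it has $\lambda_w$ with multiplicity at least $d_w-1$ for the other $w\in H(c)$. By Lemma 1 the number of eigenvalues left for $\Gamma$ is at most
$$|T_c|-m-\sum_{w\in H(c)\setminus\{c\}}(d_w-1)=p(c)+1,$$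
but $\Gamma$ has $q(c)=p(c)+2$ elements. So the decoupled starting point does not exist, and it is exactly one eigenvalue that is missing.

The smallest instance shows how to go on. Let all $m$ children of $c$ be terminal, $\Gamma=\{\alpha,\gamma_*\}$, $\delta=\gamma_*-\alpha$. A diagonal matrix with equal leaf entries $\lambda_c$ has only one further eigenvalue. Let the missing one coincide with $\lambda_c$ at the start: take leaves $\alpha$ and center $\gamma_*$, so that the spectrum is $\alpha$ ($m$ times) and $\gamma_*$. Now switch on the edges with entry $\varepsilon$, and at the same time move the leaves to $\alpha+t$, where $t$ is a second parameter. Correct the center entry $a$ so that $\gamma_*$ stays an eigenvalue: $(\gamma_*-a)(\gamma_*-\alpha-t)=m\varepsilon^2$, that is, $a=\gamma_*-m\varepsilon^2/(\delta-t)$. The eigenvalues are $\alpha+t$ ($m-1$ times), $\gamma_*$, and, from the trace,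
$$\nu(\varepsilon,t)=a+(\alpha+t)-\gamma_*=\alpha+t-\frac{m\varepsilon^2}{\delta-t}.$$
Now choose $t=t(\varepsilon)$ such that $\nu=\alpha$, that is, $t(\delta-t)=m\varepsilon^2$; the small solution is $t=m\varepsilon^2/\delta+\cdots$. For $\varepsilon\ne0$ it is nonzero: the $m$-fold eigenvalue has split into $\lambda_c=\alpha+t$, $m-1$ times, and the wanted $\alpha$.

Two things must be saved in general. First, $t(\varepsilon)\ne0$, so that the eigenvalue does split. Second, independent control of the new eigenvalue $\alpha$, which the decoupled matrix cannot give, since there $\alpha$ is not simple. In the example $\partial_\varepsilon\nu=-2m\varepsilon/(\delta-t)$ vanishes at $\varepsilon=0$ but not for $\varepsilon\neq0$. So the control has to be found at $\varepsilon\ne0$, without any help from first-order computations at $0$. Analyticity will do that.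

## The branching case: a second parameter and a trace

**Case 3: $c$ branching, with children $e_1,\dots,e_m$, $m=d_c-1\ge2$.** Order the children so that exactly $e_1,\dots,e_r$ are branching, $0\le r\le m$. Fix $\alpha\in\Gamma$ and put $\Gamma'=\Gamma\setminus\{\alpha\}$, so $|\Gamma'|=q(c)-1=p(c)+1=1+\sum_ip(e_i)$.

**Step 3.1: choosing the blocks.** The purpose is a decoupled matrix that meets every demand except that $\lambda_c$ and $\alpha$ coincide. All children's blocks get the eigenvalue $\alpha$. There is one more demand to plan for: by (G2), each branching child $e_i$ needs $\lambda_{e_i}$ as an eigenvalue of $T_c\setminus T_{e_i}$. For $e_1$ the entry at $c$ will serve, and for $e_i$ with $i\ge2$ the block of $e_{i-1}$, where we reserve a place for it.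

If $r\ge1$, partition $\Gamma'=\bigsqcup_i\Gamma'_i$ with $|\Gamma_i'|=p(e_i)+[i=r]$. If $r=0$, pick $\gamma_*\in\Gamma'$ and partition $\Gamma'\setminus\{\gamma_*\}=\bigsqcup_i\Gamma_i'$ with $|\Gamma_i'|=p(e_i)$. For $i=m,m-1,\dots,1$ successively set
$$\Gamma_i=\{\alpha\}\cup\Gamma_i'\cup\begin{cases}\{\lambda_{e_{i+1}}\}&1\le i\le r-1,\\ \emptyset&\text{otherwise,}\end{cases}$$
and choose, by induction, a $\Gamma_i$-good pair $(A_i,\lambda)$ for $e_i$ with positive edge entries whose values $\lambda_w$, $w\in H(e_i)$, avoid $Z\cup\Gamma$ and all previously chosen $\lambda$-values. This is possible because $\Gamma_i$ has the right size: $\lambda_{e_{i+1}}\notin\Gamma$ has already been chosen, so for $r\ge1$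
$$|\Gamma_i|=1+p(e_i)+[i=r]+[1\le i\le r-1]=p(e_i)+1+[i\le r]=q(e_i),$$
and for $r=0$, $|\Gamma_i|=1+p(e_i)=q(e_i)$. Now all $\lambda_w$ with $w\in H(c)\setminus\{c\}=\bigsqcup_iH(e_i)$ are distinct and lie outside $Z\cup\Gamma$. Put $a=\lambda_{e_1}$ if $r\ge1$, $a=\gamma_*$ if $r=0$, and
$$A_0=(a)\oplus A_1\oplus\dots\oplus A_m\in\mathrm{Sym}(c),\qquad\mathrm{Sym}_0=\mathbb R\oplus\bigoplus_i\mathrm{Sym}(e_i).$$

*Example.* Let $c$ have two branching children, each with two terminal children, and let $\Gamma=\{0,2\}$, $\alpha=0$. Then $r=m=2$, $\Gamma_2=\{0,2\}$, and by Example 1 we may take $\lambda_{e_2}=1$. Next $\Gamma_1=\{0,1\}$, and we may take $\lambda_{e_1}=\frac12$, so $a=\frac12$. The spectra of $A_2$, $A_1$, $(a)$ are $\{0,1,2\}$, $\{0,\frac12,1\}$, $\{\frac12\}$. Together: $\frac12$ and $1$ twice each, as $d_{e_1}-1=d_{e_2}-1=2$ demands; $2$ once; and $0$ twice, which has still to split into $\alpha=0$ and $\lambda_c$.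

**Step 3.2: who has which eigenvalue.** This step lists where each required eigenvalue sits in $A_0$. By Lemma 3 the distinct eigenvalues of $A_i$ are the elements of $\Gamma_i$ and the $\lambda_w$ with $w\in H(e_i)$. Moreover $\Gamma_i\subset\Gamma\cup\{\lambda_{e_{i+1}}\}$, the element $\lambda_{e_{i+1}}$ occurring only for $1\le i\le r-1$. Hence:

* (O1) If $w\in H(e_i)\setminus\{e_i\}$, then $\lambda_w\ne a$ and $\lambda_w\notin\mathrm{spec}\,A_j$ for $j\ne i$. Indeed $\lambda_w\notin\Gamma$, $w$ is not a child of $c$, $w\notin H(e_j)$, and the $\lambda$'s are distinct.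
* (O2) If $r\ge1$, $\lambda_{e_1}=a$ is not an eigenvalue of $A_j$ for $j\ne1$. For $2\le i\le r$, $\lambda_{e_i}\in\Gamma_{i-1}$ is a simple eigenvalue of $A_{i-1}$ with eigenvector nonzero at $e_{i-1}$, by (G3); also $\lambda_{e_i}\neq a$, and $\lambda_{e_i}$ is not an eigenvalue of $A_j$ for $j\neq i-1,i$.
* (O3) Let $\gamma\in\Gamma'$. Either $\gamma=a$ (this happens exactly when $r=0$ and $\gamma=\gamma_*$), and then $\gamma$ is an eigenvalue of no $A_i$; or $\gamma\ne a$, $\gamma$ lies in exactly one $\Gamma'_i$, and it is an eigenvalue of exactly this $A_i$, simple with eigenvector nonzero at $e_i$.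
* (O4) $\alpha\ne a$ is a simple eigenvalue of every $A_i$, with eigenvector nonzero at $e_i$.

**Step 3.3: independent control of all but one eigenvalue.** Let $J=I(c)\setminus\{(3,\alpha)\}$. For $B\in\mathrm{Sym}(c)$ near $A_0$ define $\theta_\iota(B)$, $\iota\in J$, as in the Definition, where $\theta_{(1,c,e_i)}(B)$ means the eigenvalue of $B[T_{e_i}]$ near $\alpha$. By (O1)–(O4) and the goodness of the $A_i$, all of these are simple eigenvalues at $A_0$. We claim that on $\mathrm{Sym}_0$ the map $\theta_J$ is, up to relabeling,
$$(b)\oplus\bigoplus_iB_i\mapsto\bigl(b,(\theta^{(e_i)}(B_i))_i\bigr).$$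
The relabeling is the bijection $\{*\}\sqcup\bigsqcup_iI(e_i)\to J$ (with $*$ the index of $b$) given by
$$(1,w,e)\mapsto(1,w,e),\qquad(2,w)\mapsto(2,w),\qquad(3,\alpha)\in I(e_i)\mapsto(1,c,e_i),$$
$$(3,\lambda_{e_{i+1}})\in I(e_i)\mapsto(2,e_{i+1})\ \ (1\le i<r),\qquad(3,\gamma)\mapsto(3,\gamma)\ \ (\gamma\in\Gamma_i'),$$
$$*\mapsto(2,e_1)\ \text{ if }r\ge1,\qquad *\mapsto(3,\gamma_*)\ \text{ if }r=0.$$
It is a bijection: the images run once through the $(1,w,e)$ with $w\ne c$, the $(1,c,e_i)$, the $(2,w)$ with $w$ not a child of $c$, the $(2,e_1),\dots,(2,e_r)$, and the $(3,\gamma)$ with $\gamma\in\Gamma'$. To see that it matches the functions, let $B=(b)\oplus\bigoplus_iB_i$ be near $A_0$.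

* For $w\in H(e_i)\setminus\{e_i\}$, the eigenvalue of $B[T_c\setminus T_w]=(b)\oplus B_i[T_{e_i}\setminus T_w]\oplus\bigoplus_{j\neq i}B_j$ near $\lambda_w$ comes from $B_i[T_{e_i}\setminus T_w]$, by (O1).
* For $i\le r$, the eigenvalue of $B[T_c\setminus T_{e_i}]=(b)\oplus\bigoplus_{j\ne i}B_j$ near $\lambda_{e_i}$ is $b$ if $i=1$, and comes from $B_{i-1}$ if $2\le i\le r$, by (O2).
* The eigenvalue of $B$ near $\gamma\in\Gamma'$ comes from the block described in (O3).
* For $(1,w,e)$ the submatrix $B[T_e]$ is a submatrix of one $B_i$, and for $(1,c,e_i)$ it is $B_i$ itself.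

By (G4) for the $A_i$, $D\theta_J|_{\mathrm{Sym}_0}$ is surjective at $A_0$.

**Step 3.4: a two-parameter family.** We switch on the edges and move the common eigenvalue of the child blocks, keeping everything else fixed. Let $E\in\mathrm{Sym}(c)$ have entries $1$ at the edges $ce_i$ and $0$ elsewhere. By the Correction fact there is an analytic $X(\varepsilon,t)\in\mathrm{Sym}_0$ for $(\varepsilon,t)$ near $(0,0)$, $X(0,0)=0$, such that $A(\varepsilon,t)=A_0+\varepsilon E+X(\varepsilon,t)$ satisfies
$$\theta_{(1,c,e_i)}(A(\varepsilon,t))=\alpha+t\ \ (1\le i\le m),\qquad\theta_\iota(A(\varepsilon,t))=\theta_\iota(A_0)\ \text{ for the other }\iota\in J. \tag{2}$$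

**Step 3.5: the one remaining eigenvalue.** We show that the eigenvalue not covered by (2) is an analytic function. Interlacing does not need nonzero edge entries, so as in Lemma 3 the matrix $A(\varepsilon,t)$ has the eigenvalues $\lambda_w$ with multiplicity at least $d_w-1$ ($w\in H(c)\setminus\{c\}$), $\alpha+t$ with multiplicity at least $m-1=d_c-2$, and each $\gamma\in\Gamma'$. These numbers are distinct for small $t$, and by Lemma 1 the bounds sum to
$$\sum_{w\in H(c)\setminus\{c\}}(d_w-1)+(d_c-2)+(p(c)+1)=|T_c|-1.$$
So exactly one further eigenvalue, counted in the multiset sense, remains, and the trace gives it: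
$$\nu(\varepsilon,t)=\operatorname{tr}A(\varepsilon,t)-\sum_{w\in H(c)\setminus\{c\}}(d_w-1)\lambda_w-(m-1)(\alpha+t)-\sum_{\gamma\in\Gamma'}\gamma. \tag{3}$$
This is analytic. For $\varepsilon=0$ the matrix is block diagonal and $\alpha+t$ is an eigenvalue of all $m$ blocks on the $T_{e_i}$, so it has multiplicity at least $m$; hence $\nu(0,t)=\alpha+t$. Thus $\partial_t\nu(0,0)=1$, and by the IFT there is an analytic $t(\varepsilon)$ with
$$t(0)=0,\qquad\nu(\varepsilon,t(\varepsilon))=\alpha. \tag{4}$$

**Step 3.6: the eigenvalue really splits.** We show that $t(\varepsilon)\ne0$ and $t'(\varepsilon)\neq0$ for small $\varepsilon\ne0$. By (O4) and continuity, $\alpha+t(\varepsilon)$ is a simple eigenvalue of each of the $m$ blocks $A(\varepsilon,t(\varepsilon))[T_{e_i}]$, with eigenvector nonzero at $e_i$. For $\varepsilon\ne0$ the entries at the edges $ce_i$ are nonzero, so Lemma 2(a) with $s=m$ applies: the multiplicity of $\alpha+t(\varepsilon)$ in $A(\varepsilon,t(\varepsilon))$ is exactly $m-1$. These $m-1$ copies are already counted in Step 3.5, so the remaining eigenvalue is a different number: $\alpha=\nu(\varepsilon,t(\varepsilon))\ne\alpha+t(\varepsilon)$.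 Hence $t(\varepsilon)\neq0$. Since $t(0)=0$, the analytic function $t$ is not constant, so $t'$ is analytic and not identically zero. Its zeros are isolated, so $t'(\varepsilon)\ne0$ for all small $\varepsilon\ne0$.

**Step 3.7: goodness.** Take $\varepsilon>0$ small, $A=A(\varepsilon,t(\varepsilon))$, $\lambda_c=\alpha+t(\varepsilon)$. The edge entries of $A$ are $\varepsilon$ at $c$ and close to those of the $A_i$ elsewhere, so they are positive. We check the conditions.

*(G0) and avoidance of $Z$.* The number $\lambda_c$ differs from $\alpha$ and is arbitrarily close to $\alpha$, so $\lambda_c\notin Z\cup\Gamma$ and $\lambda_c\neq\lambda_w$ for $w\ne c$. The other $\lambda_w$ were dealt with in Step 3.1.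

*(G1), (G2).* Eigenvalues and simplicity hold by (2). The nonvanishing holds at $A_0$, hence at $A$ by continuity, in these cases: for $(1,w,e)$ with $w\ne c$ and for $(2,w)$ with $w\in H(e_i)\setminus\{e_i\}$, by goodness of $A_i$; for $(1,c,e_i)$, by (O4); for $(2,e_1)$, where the eigenvector is $\mathbf 1_c$. For $(2,e_i)$ with $2\le i\le r$ it fails at $A_0$, so we apply Lemma 2(b) to $A[T_c\setminus T_{e_i}]$ with blocks $T_{e_j}$, $j\neq i$. By (O2) and continuity, $\lambda_{e_i}$ can only be an eigenvalue of the block $A[T_{e_{i-1}}]$, and then it is simple with eigenvector nonzero at $e_{i-1}$. So the eigenvector of $A[T_c\setminus T_{e_i}]$ is nonzero at $c$, the parent of $e_i$.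

*(G3).* Each $\gamma\in\Gamma'$ is simple by the definition of $\theta_J$. The number $\alpha=\nu$ is simple because it differs from all the other eigenvalues listed in Step 3.5. For the nonvanishing at $c$, apply Lemma 2(b) to $A$ with blocks $T_{e_1},\dots,T_{e_m}$. For $\gamma\in\Gamma'$ the hypothesis follows from (O3) and continuity. For $\alpha$: by (O4) and continuity the only eigenvalue of $A[T_{e_i}]$ near $\alpha$ is $\alpha+t(\varepsilon)\ne\alpha$, so $\alpha\notin\mathrm{spec}\,A[T_{e_i}]$ for every $i$.

*(G4).* $D\theta_J$ is surjective at $A$, because this is an open condition. We need a direction that moves the last coordinate $\theta_{(3,\alpha)}$ alone. Consider the curve $s\mapsto A(s,t(\varepsilon))$ for $s$ near $\varepsilon$, with $t=t(\varepsilon)$ held fixed. Along it $\theta_J$ is constant, by (2). Moreover $\nu(s,t(\varepsilon))$ is an eigenvalue of $A(s,t(\varepsilon))$, depends continuously on $s$, and equals $\alpha$ at $s=\varepsilon$. Since $\alpha$ is a simple eigenvalue of $A$, for $s$ close to $\varepsilon$ there is only one eigenvalue near $\alpha$, so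
$$\theta_{(3,\alpha)}(A(s,t(\varepsilon)))=\nu(s,t(\varepsilon)).$$
Differentiating (4) gives
$$\partial_\varepsilon\nu(\varepsilon,t(\varepsilon))=-\partial_t\nu(\varepsilon,t(\varepsilon))\,t'(\varepsilon)\neq0,$$
because $\partial_t\nu$ is close to $1$ and $t'(\varepsilon)\ne0$. So the tangent vector of the curve at $s=\varepsilon$ lies in $\ker D\theta_J$ but not in $\ker D\theta_{(3,\alpha)}$. Given a target in $\mathbb R^{I(c)}$, first match its $J$-coordinates using surjectivity of $D\theta_J$, then add a multiple of this tangent vector to match the last one. Hence $D\theta=D(\theta_J,\theta_{(3,\alpha)})$ is surjective at $A$. This finishes Case 3 and the Proposition. $\square$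

## The root: proof of Theorem A and of the degree conjecture

Apply the Proposition to $c=\rho$. Then $T_\rho=T$, the vertex $\rho$ is passing, and the passing vertices are $\rho$ and the $D$ vertices of degree $2$; so $p(\rho)=D+1$ and $q(\rho)=D+2$. For a given set $\Gamma$ of $D+2$ distinct reals we get a $\Gamma$-good pair $(A,\lambda)$ with $A\in\mathcal S(T)$ and positive edge entries. By Lemma 3, the elements of $\Gamma$ are simple eigenvalues of $A$, each high degree vertex $w$ contributes $\lambda_w$ with multiplicity exactly $d_w-1$ (note $\rho\notin H(\rho)$), and these are all the eigenvalues. By (G0) the $\lambda_w$ are distinct and not in $\Gamma$. So the unordered multiplicity list is $d_1-1,\dots,d_k-1,1,\dots,1$: the degree conjecture is true for all trees. $\blacksquare$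

## Splitting a multiple eigenvalue: proof of Theorem B

Condition (G4) was needed for the induction, but it also lets us separate the branch eigenvalues at each high degree vertex as we please.

**Step B.1: setting.** Let $(A,\lambda)$ be $\Gamma$-good for $\rho$. For a high degree vertex $w$, the $d_w$ branches of $T$ at $w$ are the $T_e$ ($e\in\mathrm{ch}(w)$) and $T\setminus T_w$. By (G1) and (G2) each has $\lambda_w$ as a simple eigenvalue with eigenvector nonzero at the neighbor of $w$. So $\lambda_w$ has multiplicity exactly $d_w$ in $A(w)$. Choose disjoint compact intervals $J_w$ with $\lambda_w$ in the interior of $J_w$, so small that $J_w$ contains no element of $\Gamma$ and no eigenvalue of $A$ or $A(w)$ other than $\lambda_w$.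

**Step B.2: moving the branch eigenvalues.** By (G4) and the Correction fact (with $P$ constant and $\tau(s)=\theta(A)+s$), every value close to $\theta(A)$ is taken by $\theta$ close to $A$. So there are $B\in\mathcal S(T)$ arbitrarily close to $A$ with $\theta_{(3,\gamma)}(B)=\gamma$ for all $\gamma\in\Gamma$, and such that for each $w=v_i$ the $d_i$ branch eigenvalues near $\lambda_w$ take $p_i$ distinct values $\mu_1<\dots<\mu_{p_i}$, with $\mu_j$ taken on exactly $s_{i,j}$ branches. For $B$ close enough to $A$, exactly $d_w-1$ eigenvalues of $B$ (with multiplicity) lie in each $J_w$. By (1) this leaves $D+2$ eigenvalues; since the elements of $\Gamma$ are eigenvalues of $B$ outside all $J_w$, these are the only other eigenvalues, and they are simple.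

**Step B.3: the multiplicity of $\mu_j$.** Fix $w=v_i$. For $B$ close to $A$, exactly $d_w$ eigenvalues of $B(w)$ lie in $J_w$. They are the branch eigenvalues near $\lambda_w$, so inside $J_w$ the spectrum of $B(w)$ consists of the $\mu_j$ with multiplicities $s_{i,j}$. By continuity these branch eigenvalues are simple, with eigenvectors nonzero at the neighbors of $w$. By Lemma 2(a), $\mu_j$ has multiplicity exactly $s_{i,j}-1$ in $B$ (so it is no eigenvalue of $B$ if $s_{i,j}=1$).

**Step B.4: the eigenvalues in the gaps.** We show that the remaining eigenvalues in $J_w$ are simple and lie one in each gap $(\mu_j,\mu_{j+1})$. Let $\beta_1\le\dots\le\beta_n$ and $\eta_1\le\dots\le\eta_{n-1}$ be the eigenvalues of $B$ and $B(w)$, and let $\eta_l=\mu_j<\eta_{l+1}=\mu_{j+1}$. Interlacing gives $\mu_j\le\beta_{l+1}\le\mu_{j+1}$.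

Since $\eta_{l-s_{i,j}+1}=\dots=\eta_l=\mu_j$, interlacing gives $\beta_{l-s_{i,j}+2}=\dots=\beta_l=\mu_j$, which are $s_{i,j}-1$ eigenvalues. If also $\beta_{l+1}=\mu_j$, then $\mu_j$ would have multiplicity at least $s_{i,j}$ in $B$, against Step B.3. In the same way $\eta_{l+1}=\dots=\eta_{l+s_{i,j+1}}=\mu_{j+1}$ gives $\beta_{l+2}=\dots=\beta_{l+s_{i,j+1}}=\mu_{j+1}$, which are $s_{i,j+1}-1$ eigenvalues, and $\beta_{l+1}=\mu_{j+1}$ would again be one too many. So each of the $p_i-1$ open gaps $(\mu_j,\mu_{j+1})$ contains an eigenvalue of $B$. Now count in $J_w$: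
$$\sum_j(s_{i,j}-1)+(p_i-1)=d_i-1,$$
which is the total number there. So each gap contains exactly one eigenvalue, it is simple, and there are no further eigenvalues in $J_w$.

As the $J_w$ are disjoint and miss $\Gamma$, the distinct eigenvalues of $B$ are those $\mu_j$ with $s_{i,j}\ge2$ (for each $v_i$), of multiplicity $s_{i,j}-1$, together with simple ones, among them the elements of $\Gamma$. This proves the main assertion. The list $m_1,\dots,m_k,1,\dots,1$ arises from the partitions $d_i=(m_i+1)+1+\dots+1$.

**Step B.5: all lists of a star.** Let $T=K_{1,d}$, $d\ge3$, with center $c$, and let $A\in\mathcal S(T)$ be arbitrary. Let the leaf diagonal entries take the distinct values $\mu_1,\dots,\mu_p$ with frequencies $s_1,\dots,s_p$, so $\sum_js_j=d$. The branches at $c$ are single vertices, so Lemma 2(a) applies and $\mu_j$ has multiplicity $s_j-1$ in $A$. Any other eigenvalue of $A$ is not an eigenvalue of $A(c)$, hence is simple by interlacing. So the list of $A$ consists of the $s_j-1$ with $s_j\ge2$ and of $1$'s. It is the list that Theorem B gives for the partition $d=s_1+\dots+s_p$. $\blacksquare$
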